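# Ricci curvature cannot be lowered on a Euclidean ball by a deformation supported there

## 1. Statement of the theorem and its terms

**Theorem 1.** Let $k\ge 3$, let $M$ be a smooth $k$-manifold, let $B=\phi(\{|x|<1\})\subset M$ be any ball, and let $g_0$ be any smooth metric on $M$ with $\phi^*g_0=\sum_i (dx^i)^2$ on $\{|x|<1\}$. (For example $M=\mathbb R^k$ is Euclidean and $B$ is the unit ball; on every $M$ and for every ball such a $g_0$ exists.) Then there is no $C^\infty$-continuous path of metrics $g_t$, $0\le t\le\varepsilon$, $\varepsilon>0$, starting at $g_0$, with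

(i) the Ricci curvature of $g_t$ is strictly decreasing in $t$ on $B$, and

(ii) $g_t\equiv g_0$ on $M\setminus B$.

There is none even if only $C^1$-continuity in $t$ is required. More precisely, there is a $C^1$-neighbourhood $\mathcal U$ of $g_0$ such that every metric $g\in\mathcal U$ with $g=g_0$ off $B$ and $\mathrm{Ric}(g)\le 0$ on $B$ is Ricci-flat on $B$. The same holds with $\mathrm{Ric}(g)\ge0$ in place of $\mathrm{Ric}(g)\le 0$.

We now unpack the words.

**Balls.** A ball is a set $B=\phi(\{x\in\mathbb R^k:|x|<1\})$, where $\phi$ is a smooth embedding into $M$ of an open neighbourhood of the closed unit ball. So $\phi$ is defined, and injective, on a slightly larger ball $\{|x|<1+\eta\}$; the closure $\bar B=\phi(\{|x|\le1\})$ is compact with smooth boundary $\partial B=\phi(\{|x|=1\})$, and the points $\phi(x)$ with $1<|x|<1+\eta$ lie outside $\bar B$. For example, the open northern hemisphere of $S^k$ is a ball; the sphere minus one point is not, because its closure is not an embedded closed ball.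

**Paths.** A $C^\infty$-continuous path $g_t$ is a family of smooth metrics depending continuously on $t$ in the $C^\infty$ topology. No differentiability in $t$ is assumed.

**Condition (i).** Let $\lambda_1(g,p)\le\dots\le\lambda_k(g,p)$ be the eigenvalues of $\mathrm{Ric}(g)_p$ with respect to $g$, that is, of the $g$-self-adjoint endomorphism $\mathrm{Ric}^\sharp(g)$ of $T_pM$ obtained by raising an index with $g$. Condition (i) means
$$\lambda_i(g_t,p)<\lambda_i(g_s,p)\qquad\text{for all }p\in B,\ 0\le s<t\le\varepsilon,\ i=1,\dots,k .$$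
For example, on the unit round sphere $g_t=(1+t)g_0$ has all eigenvalues equal to $(k-1)/(1+t)$, so (i) holds; but $g_t$ changes everywhere and (ii) fails. On flat space the same rescaling changes no eigenvalue at all. Under (i) the scalar curvature $s(g_t)=\sum_i\lambda_i(g_t,\cdot)$ is strictly decreasing on $B$ too.

**$C^1$-neighbourhoods.** For metrics that equal $g_0$ off $B$ only the behaviour on $\bar B$ matters, and we use sets $\mathcal U=\{g:\|\phi^*g-\phi^*g_0\|_{C^1(\{|x|\le1\})}<\theta\}$ with $\theta>0$.

**Existence of $g_0$.** Given $M$ and $\phi$, take a cutoff $\zeta$ with $\zeta=1$ on $\{|x|\le1\}$ and compact support in $\{|x|<1+\eta\}$, any metric $h$ on $M$, and put $g_0=\zeta\,\phi_*\delta+(1-\zeta)h$, where $\delta=\sum(dx^i)^2$.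

Theorem 1 answers a conjecture of Lohkamp, stated in the paper with title "Melting of the Euclidean metric to negative scalar curvature" (https://koreascience.kr/article/JAKO201322836624610.pdf): *for every manifold $(M^k,g_0)$, $k\ge3$, and every ball $B$ there is a $C^\infty$-continuous path $g_t$, $0\le t\le\varepsilon$, satisfying (i) and (ii).* By Theorem 1 the conjecture is false for every $k\ge3$, on every $M$ and every ball $B$, for every $g_0$ that is Euclidean on $B$. Sections 2–5 prove Theorem 1. Sections 6–10 extend the obstruction to other Einstein metrics, find the exact threshold on the sphere, and exhibit an open set of metrics for which the path does exist.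

## 2. Rotationally symmetric and conformally flat metrics

Let us try $M=\mathbb R^k$, $g_0=\delta$, $B$ the unit ball, and two families of competitors for which everything can be computed.

We need one textbook formula. For $g=N(r)^2dr^2+\varphi(r)^2d\Omega$, with $d\Omega$ the round metric of $S^{k-1}$, write $\partial_s=N^{-1}\partial_r$ for the derivative in arclength. Planes containing $\partial_r$ have curvature $-\varphi_{ss}/\varphi$, planes tangent to the spheres have curvature $(1-\varphi_s^2)/\varphi^2$, and $\mathrm{Ric}^\sharp$ is diagonal with radial eigenvalue $\lambda_r$ and tangential eigenvalue $\lambda_\tau$ of multiplicity $k-1$: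
$$\lambda_r=-(k-1)\frac{\varphi_{ss}}{\varphi},\qquad \lambda_\tau=-\frac{\varphi_{ss}}{\varphi}+(k-2)\frac{1-\varphi_s^2}{\varphi^2}. \tag{1}$$

**Rotationally symmetric metrics.** Let $g=N^2dr^2+\varphi^2d\Omega$ be smooth on $\mathbb R^k$ and equal to $\delta$ for $r\ge1$. Smoothness at the origin gives $\varphi_s=1$ at the centre; and for $r\ge1$ we have $N=1$, $\varphi=r$, so $\varphi_s=1$ again. If $\mathrm{Ric}(g)\le0$ then $\varphi_{ss}\ge0$ by (1), so $\varphi_s$ is nondecreasing and runs from $1$ to $1$. Hence $\varphi_s\equiv1$, $\varphi=s$, and $g=ds^2+s^2d\Omega$ is flat. With $\mathrm{Ric}(g)\ge0$ the same argument works with signs reversed.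

**Conformally flat metrics.** Let $g=u^{4/(k-2)}\delta$ with $u>0$ smooth and $u=1$ for $|x|\ge1$. The textbook formula is
$$s(g)=-c_k\,u^{-\frac{k+2}{k-2}}\Delta u,\qquad c_k=\frac{4(k-1)}{k-2}.$$
If $s(g)\le0$ then $\Delta u\ge0$; but $\int_{|x|<1}\Delta u\,dx=\int_{|x|=1}\partial_\nu u=0$, so $\Delta u=0$, and $u\equiv1$. Here even the scalar curvature alone cannot be lowered.

In both cases a quantity that should have a strict sign integrates to zero. We look for such an integral in general.

## 3. The total scalar curvature at first order, and its lack of a sign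

The natural candidate is $\int s$. Suppose the path is differentiable in $t$ at $t=0$ in the $C^2$ topology, and let $h=\partial_tg_t|_{t=0}$. At the flat metric the linearised scalar curvature is
$$\dot s=-\Delta(\mathrm{tr}\,h)+\sum_{i,j}\partial_i\partial_jh_{ij},$$
which is the divergence of an expression in the first derivatives of $h$. Since $h$ vanishes off $B$, its first derivatives vanish on $\partial B$, so $\int_B\dot s\,dx=0$. Condition (i) gives $\dot s\le0$. Hence $\dot s\equiv0$ on $B$.

This is where the argument stops. It says only that the derivative at $t=0$ is zero, which is compatible with strict decrease (compare the function $-t^2$); and the paths in question need not be differentiable in $t$ at all. To rescue it one could ask that $\int_Bs(g)\,dv_g\ge0$ for every $g$ near $\delta$ with $g=\delta$ off $B$, which would contradict $s(g_t)<0$. For the conformal metrics of Section 2 this is true, because $dv_g=u^{2k/(k-2)}dx$ and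
$$\int_B s(g)\,dv_g=-c_k\int_B u\,\Delta u\,dx=c_k\int_B|\nabla u|^2dx\ge0 .$$

In general it is false. In $\mathbb R^3$ let $a$ be a smooth function with compact support in the unit ball, $a\not\equiv0$, and
$$g=e^{2a}dx^2+e^{-2a}dy^2+dz^2 .$$
This has the form $dz^2+\gamma_z$ with $\gamma_z$ a metric on the $(x,y)$-plane, and for such metrics $s=2K_{\gamma_z}-|\mathrm{II}|^2-H^2-2\partial_zH$, where $\mathrm{II}=\frac12\partial_z\gamma_z$ and $H=\mathrm{tr}_{\gamma_z}\mathrm{II}$. (This combines the Gauss equation $2K_{\gamma_z}=s-2\mathrm{Ric}(\partial_z,\partial_z)+H^2-|\mathrm{II}|^2$ with $\mathrm{Ric}(\partial_z,\partial_z)=-\partial_zH-|\mathrm{II}|^2$.) Here $\mathrm{II}$ has eigenvalues $\pm a_z$, so $H=0$ and $|\mathrm{II}|^2=2a_z^2$; also $dv_g=dx\,dy\,dz$ and $\gamma_z$ has area form $dx\,dy$. Each $\gamma_z$ is Euclidean outside a compact set, so $\int K_{\gamma_z}\,dx\,dy=0$ by the Gauss–Bonnet theorem on a large disc. Therefore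
$$\int s(g)\,dv_g=-2\int a_z^2\,dx\,dy\,dz<0 ,$$
and replacing $a$ by a small multiple of it brings $g$ as close to $\delta$ as we like. So the second-order remainder in $\int s$ has no sign, and the total scalar curvature cannot decide the question.

What helps is to ask why $\int_B\dot s=0$, and to find a reason that survives without linearising. The Einstein tensor $G(g)=\mathrm{Ric}(g)-\frac12s(g)g$ is divergence-free, so its linearisation $\dot G$ at $\delta$ is divergence-free for $\delta$. Pair it with the dilation field $X=x^i\partial_i$, for which $\partial_iX^j=\delta_i^j$: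
$$0=\int_B\mathrm{div}\big(\dot G(X,\cdot)\big)dx=\int_B\mathrm{tr}\,\dot G\,dx=-\frac{k-2}2\int_B\dot s\,dx .$$
Now $G(g)$ is *exactly* divergence-free with respect to $g$, for every $g$. If we pair it with the same $X$ and do not linearise, we get an identity in which the error caused by $g\ne\delta$ does not appear as a separate quadratic term: it appears only as a perturbation of the tensor against which $\mathrm{Ric}(g)$ is integrated. A small perturbation of a positive definite tensor is still positive definite.

## 4. The Einstein tensor paired with a vector field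

Here is the notation. For a metric $g$, let $\langle\cdot,\cdot\rangle_g$ be the inner product on 2-tensors, and for a symmetric 2-tensor $A$ put $G_g(A)=A-\frac12(\mathrm{tr}_gA)g$. For a vector field $X$ put
$$Q_X(g)=(\mathrm{div}_gX)\,g-L_Xg .$$
Recall $(L_Xg)(Y,Z)=g(\nabla_YX,Z)+g(Y,\nabla_ZX)$, so $\mathrm{tr}_gL_Xg=2\,\mathrm{div}_gX$ and
$$Q_X(g)=-G_g(L_Xg).$$
For example, for $g=\delta$ on $\mathbb R^k$ and $X=x^i\partial_i$ we have $L_X\delta=2\delta$, $\mathrm{div}X=k$, and $Q_X(\delta)=(k-2)\delta$. This is positive definite exactly because $k\ge3$.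

We prove the identity for general Einstein $g_0$, since the proof is the same. For Theorem 1 take $\lambda=0$.

**Lemma 2.** Let $\mathrm{Ric}(g_0)=\lambda g_0$ on $B$ with $\lambda$ constant, let $g$ be a metric on $M$ with $g=g_0$ on $M\setminus B$, and let $X$ be a smooth vector field near $\bar B$. Then
$$\int_B\big\langle\mathrm{Ric}(g)-\lambda g,\;Q_X(g)\big\rangle_g\,dv_g=0 . \tag{2}$$

**Step 1: a divergence-free tensor.** We package $A=\mathrm{Ric}(g)-\lambda g$ so that the Bianchi identity applies. Put
$$T=G_g(A)=\mathrm{Ric}(g)-\lambda g-\tfrac12\big(s(g)-k\lambda\big)g=\mathrm{Ric}(g)-\tfrac12s(g)g+\tfrac{k-2}2\lambda g .$$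
The contracted Bianchi identity says $\mathrm{div}_g\mathrm{Ric}(g)=\frac12ds(g)$, and $\mathrm{div}_g(s(g)g)=ds(g)$, $\mathrm{div}_g g=0$. So $\mathrm{div}_gT=0$.

**Step 2: $T$ vanishes on $\partial B$.** This removes the boundary term. Each point of $\partial B$ is a limit of points $\phi(x)$ with $|x|>1$, which are interior points of $M\setminus B$. Near those points $g=g_0$, so all derivatives of $g$ and $g_0$ agree there; by continuity the 2-jets of $g$ and $g_0$ agree on $\partial B$. Since $T$ at a point depends only on the 2-jet of the metric there, on $\partial B$ it equals the tensor $T_0=G_{g_0}(\mathrm{Ric}(g_0)-\lambda g_0)$. But $T_0=0$ on $B$ by hypothesis, hence on $\bar B$ by continuity. So $T=0$ on $\partial B$.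

**Step 3: integration by parts.** Let $Z=T(X,\cdot)^\sharp$. At a point, with an orthonormal frame $e_a$ that is parallel at that point,
$$\mathrm{div}_gZ=\sum_ae_a\big(T(X,e_a)\big)=(\mathrm{div}_gT)(X)+\sum_aT(\nabla_{e_a}X,e_a)=\tfrac12\langle T,L_Xg\rangle_g ,$$
where the last equality uses $\mathrm{div}_gT=0$ and the symmetry of $T$. The divergence theorem on $\bar B$ gives $\int_B\mathrm{div}_gZ\,dv_g=\int_{\partial B}T(X,\nu)=0$, so
$$0=\int_B\langle G_g(A),L_Xg\rangle_g\,dv_g .$$

**Step 4: move $G_g$ to the other factor.** For symmetric $A,L$ the number $\langle G_g(A),L\rangle=\langle A,L\rangle-\frac12\mathrm{tr}A\,\mathrm{tr}L$ is symmetric in $A$ and $L$. So the integrand equals $\langle A,G_g(L_Xg)\rangle_g=-\langle A,Q_X(g)\rangle_g$, which is (2). $\square$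

**A check on conformal metrics.** Take $g=u^{4/(k-2)}\delta$ as in Section 2 and $X=x^i\partial_i$. Then $L_Xg=\big(2+\frac4{k-2}\frac{x\cdot\nabla u}{u}\big)g$, so $Q_X(g)=\big(k-2+\frac{2\,x\cdot\nabla u}u\big)g$, and since $s(g)\,dv_g=-c_ku\Delta u\,dx$ the identity (2) reads $\int\big((k-2)u+2\,x\cdot\nabla u\big)\Delta u\,dx=0$. Directly, with $w=u-1$, which vanishes for $|x|\ge 1$: $\int u\Delta u=-\int|\nabla w|^2$, and
$$\int(x\cdot\nabla w)\Delta w=-\int|\nabla w|^2-\tfrac12\int x\cdot\nabla|\nabla w|^2=\tfrac{k-2}2\int|\nabla w|^2 ,$$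
so the two contributions are $-(k-2)\int|\nabla w|^2$ and $+(k-2)\int|\nabla w|^2$. The factor $Q_X(g)$ has absorbed the quadratic term that troubled us in Section 3.

**Lemma 3.** In the situation of Lemma 2, suppose $Q_X(g)$ is positive definite on $B$ and $\mathrm{Ric}(g)-\lambda g\le0$ on $B$ (or $\ge0$ on $B$). Then $\mathrm{Ric}(g)=\lambda g$ on $B$.

*Proof.* At a point of $B$, diagonalise $A=\mathrm{Ric}(g)-\lambda g$ in a $g$-orthonormal basis $e_i$ with eigenvalues $a_i\le0$. Then $\langle A,Q_X(g)\rangle_g=\sum_ia_i\,Q_X(g)(e_i,e_i)\le0$, and since each $Q_X(g)(e_i,e_i)>0$, equality holds only if all $a_i=0$. So the integrand in (2) is continuous, nonpositive, and has integral zero; it vanishes on $B$, hence $A=0$ on $B$. For $A\ge0$ reverse signs. $\square$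

## 5. Proof of Theorem 1

**Step 1: $Q_X(g)$ is positive for all $g$ close to $g_0$.** This is the only place where closeness is used. Work in the coordinates $x=\phi^{-1}$, where $g_0=\delta$ on $\{|x|\le1\}$ (on the boundary by continuity), with $X=x^i\partial_i$. For a metric with components $g_{ij}$,
$$(L_Xg)_{ij}=x^m\partial_mg_{ij}+g_{mj}\partial_ix^m+g_{im}\partial_jx^m=2g_{ij}+x^m\partial_mg_{ij}. \tag{3}$$
As $g\to g_0$ in $C^1$ on $\{|x|\le1\}$, we have, uniformly there, $L_Xg\to2\delta$, then $\mathrm{div}_gX=\frac12\mathrm{tr}_gL_Xg\to k$, and $Q_X(g)\to(k-2)\delta$. Since $k\ge3$ the limit is positive definite, so there is a $C^1$-neighbourhood $\mathcal U$ of $g_0$ with $Q_X(g)>0$ on $\bar B$ for all $g\in\mathcal U$.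

**Step 2: rigidity in $\mathcal U$.** Let $g\in\mathcal U$, $g=g_0$ off $B$, and $\mathrm{Ric}(g)\le0$ on $B$ (or $\ge0$ on $B$). Since $\mathrm{Ric}(g_0)=0$ on $B$, Lemma 3 with $\lambda=0$ gives $\mathrm{Ric}(g)=0$ on $B$.

**Step 3: no path.** Suppose $g_t$ is a $C^1$-continuous path from $g_0$ with (i) and (ii). For some small $t>0$ we have $g_t\in\mathcal U$. By (i) with $s=0$, every Ricci eigenvalue of $g_t$ on $B$ is smaller than the corresponding eigenvalue of $g_0$, which is $0$. So $\mathrm{Ric}(g_t)<0$ on $B$. But Step 2 gives $\mathrm{Ric}(g_t)=0$ on $B$, a contradiction. $\blacksquare$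

## 6. Einstein metrics carrying a field with $Q_X>0$

Step 1 used flatness only to produce a field with $Q_X(g_0)>0$. So we separate that point.

**Theorem 4.** Let $\mathrm{Ric}(g_0)=\lambda g_0$ on a ball $B$, and suppose some smooth vector field $X$ near $\bar B$ has $Q_X(g_0)>0$ (positive definite) on $\bar B$. Then there is a $C^1$-neighbourhood $\mathcal U$ of $g_0$ such that every $g\in\mathcal U$ with $g=g_0$ off $B$ and all Ricci eigenvalues $\le\lambda$ on $B$ (or all $\ge\lambda$ on $B$) satisfies $\mathrm{Ric}(g)=\lambda g$ on $B$. In particular no path with (i), (ii) exists. Such an $X$ exists in the following cases: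

* (a) $g_0$ has constant curvature $c\le0$ on $B$, with $B$ an arbitrary ball;
* (b) $g_0$ is Einstein near a point $p$, and $\bar B$ lies in a suitable neighbourhood of $p$.

**Step 1: the general statement.** In the coordinates of $\phi$, the components of $L_Xg$ are $X^m\partial_mg_{ij}+g_{mj}\partial_iX^m+g_{im}\partial_jX^m$, so $Q_X(g)=\frac12(\mathrm{tr}_gL_Xg)g-L_Xg$ depends continuously on $g$ in $C^1$, uniformly on the compact set $\bar B$. Hence $Q_X(g)>0$ on $\bar B$ for all $g$ in a $C^1$-neighbourhood $\mathcal U$ of $g_0$, and Lemma 3 gives the rigidity. If a path with (i), (ii) existed, then for small $t>0$ we would have $g_t\in\mathcal U$ and, by (i) with $s=0$, $\mathrm{Ric}(g_t)-\lambda g_t<0$ on $B$, contradicting $\mathrm{Ric}(g_t)=\lambda g_t$.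

In both cases we take $X=\nabla f$, for which $L_Xg_0=2\,\mathrm{Hess}f$.

**Step 2: case (b).** Let $f=\frac12d(p,\cdot)^2$, which is smooth near $p$ and has $\mathrm{Hess}f=g_0$ at $p$. For $X=\nabla f$ we get at $p$: $L_Xg_0=2g_0$, $\mathrm{div}X=k$, and $Q_X(g_0)=(k-2)g_0>0$. By continuity $Q_X(g_0)>0$ on a neighbourhood of $p$, and $\bar B$ may be any closed ball inside it.

**Step 3: case (a) reduced to a function.** For a constant $\mu>0$ we have $Q_X(\mu g_0)=\mu Q_X(g_0)$, so we may rescale to $c\in\{0,-1\}$. It suffices to find a smooth $f$ near $\bar B$ with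
$$\mathrm{Hess}f=u\,g_0,\quad u>0\quad\text{on }\bar B,$$
because then $X=\nabla f$ has $L_Xg_0=2ug_0$, $\mathrm{div}X=ku$ and $Q_X(g_0)=(k-2)u\,g_0>0$ on $\bar B$. In $\mathbb R^k$ one would take $f=\frac12|x|^2$. But $B$ is an arbitrary ball, and its coordinates $\phi$ have nothing to do with the metric. So we construct $f$ as a component of a parallel section.

**Lemma 5.** Let $D$ be a connection on a vector bundle $E$ over a neighbourhood of $\bar B$, with zero curvature on $\bar B$. For every $\sigma_0\in E_{\phi(0)}$ there is a section $\sigma$, smooth near $\bar B$, with $\sigma(\phi(0))=\sigma_0$ and $D\sigma=0$ on $\bar B$.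

*Proof.* Use $\phi$ to work on $\{|x|<1+\eta\}$ (shrinking $\eta$ if needed), where $E$ is trivial. For each $x$ solve the linear ODE $D_{\partial_s}\tilde\sigma(s,x)=0$ along $s\mapsto sx$, $0\le s\le1$, with $\tilde\sigma(0,x)=\sigma_0$. The solution exists on all of $[0,1]$ and is smooth in $(s,x)$; put $\sigma(x)=\tilde\sigma(1,x)$. By uniqueness of solutions, $\tilde\sigma(s,x)=\sigma(sx)$, so $\tilde\sigma$ is the pull-back of $\sigma$ by $F(s,x)=sx$.

Now let $|x|\le1$ and let $V=\partial_{x^i}$ on the $(s,x)$-space, which commutes with $\partial_s$. The curvature of $F^*D$ at $(s,x)$ is the pull-back of the curvature of $D$ at $sx$, hence zero. So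
$$D_{\partial_s}(D_V\tilde\sigma)=D_V(D_{\partial_s}\tilde\sigma)=0 .$$
At $s=0$ the map $F$ is constant in $x$, so $F_*V=0$ there, and $D_V\tilde\sigma$ is the derivative in $x^i$ of the constant $\sigma_0$, which is zero. By uniqueness for the ODE, $D_V\tilde\sigma=0$ for all $s\in[0,1]$. At $s=1$ this says $D_{\partial_i}\sigma=0$ at $x$. $\square$

**Step 4: case $c=-1$.** On $\mathbb R\oplus T^*M$ put
$$D(u,\omega)=(du-\omega,\ \nabla\omega-u\,g_0),\qquad\text{that is,}\quad D_Y(u,\omega)=(Yu-\omega(Y),\ \nabla_Y\omega-uY^\flat).$$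
We check flatness by computing $D_YD_Z-D_ZD_Y-D_{[Y,Z]}$. The first component is
$$-Y\omega(Z)+Z\omega(Y)+\omega([Y,Z])+(\nabla_Y\omega)(Z)-(\nabla_Z\omega)(Y)=0,$$
since the terms $\pm u\,g_0(Y,Z)$ cancel and $(\nabla_Y\omega)(Z)-(\nabla_Z\omega)(Y)=d\omega(Y,Z)$. The second component of $D_YD_Z(u,\omega)$ is
$$\nabla_Y\nabla_Z\omega-(Yu)Z^\flat-u(\nabla_YZ)^\flat-(Zu)Y^\flat+\omega(Z)Y^\flat .$$
Antisymmetrising in $Y,Z$, the derivatives of $u$ cancel. Subtracting the corresponding component $\nabla_{[Y,Z]}\omega-u[Y,Z]^\flat$ of $D_{[Y,Z]}$ leaves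
$$R(Y,Z)\omega+\omega(Z)Y^\flat-\omega(Y)Z^\flat .$$
In constant curvature $c$ we have $R(Y,Z)W=c\,(g_0(Z,W)Y-g_0(Y,W)Z)$, so $R(Y,Z)\omega=c\,(\omega(Z)Y^\flat-\omega(Y)Z^\flat)$; for $c=-1$ the sum is zero. Thus $D$ is flat on $B$, and on $\bar B$ by continuity.

Let $(u,\omega)$ be the section of Lemma 5 with value $(1,0)$ at $\phi(0)$. On $\bar B$ we have $\omega=du$ and $\nabla\omega=u\,g_0$; on $B$ this gives $\mathrm{Hess}\,u=u\,g_0$, and on $\bar B$ it follows by continuity. For any $Y$,
$$Y\big(u^2-|du|^2\big)=2u\,Yu-2\,\mathrm{Hess}\,u(Y,\nabla u)=2u\,Yu-2u\,Yu=0 ,$$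
so $u^2-|du|^2$ is constant on the connected set $\bar B$, equal to its value $1$ at $\phi(0)$. Hence $u^2\ge1$, and by connectedness and $u(\phi(0))=1$ we get $u\ge1$ on $\bar B$. Take $f=u$.

**Step 5: case $c=0$.** On $\mathbb R\oplus T^*M\oplus\mathbb R$ put
$$D(f,\omega,a)=(df-\omega,\ \nabla\omega-a\,g_0,\ da).$$
The first component of the curvature vanishes as before, now with $\pm a\,g_0(Y,Z)$ cancelling, and the third is $[Y,Z]a-[Y,Z]a=0$. In the second, $D_YD_Z$ contributes
$$\nabla_Y\nabla_Z\omega-(Ya)Z^\flat-a(\nabla_YZ)^\flat-(Za)Y^\flat ;$$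
antisymmetrising and subtracting $\nabla_{[Y,Z]}\omega-a[Y,Z]^\flat$ leaves $R(Y,Z)\omega$, which is $0$ where $g_0$ is flat. Take the section of Lemma 5 with value $(0,0,1)$ at $\phi(0)$. On $\bar B$: $a=1$, $\omega=df$, and $\mathrm{Hess}f=g_0$. So $u=1>0$. $\blacksquare$

## 7. An explicit constant in the Euclidean case

The neighbourhood in Theorem 1 can be made explicit, with no bound on the size of $g-\delta$ itself, only on its logarithmic radial derivative. For instance, for $g=u^2\delta$ with $u>0$ the hypothesis below reads $|x\cdot\nabla\log u|\le\alpha/2$.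

**Theorem 6.** Let $g$ be a metric on $\mathbb R^k$, $k\ge3$, with $g=\delta$ for $|x|\ge1$, and suppose $-\alpha g\le x^m\partial_mg\le\alpha g$ for some constant $\alpha<\frac{2(k-2)}k$. If $\mathrm{Ric}(g)\le0$ everywhere, or $\mathrm{Ric}(g)\ge0$ everywhere, then $g=\psi^*\delta$ for a diffeomorphism $\psi$ with $\psi=\mathrm{id}$ on $\{|x|\ge1\}$.

**Step 1: $g$ is Ricci-flat.** Let $X=x^i\partial_i$ and $A=x^m\partial_mg$, with $g$-eigenvalues $a_i\in[-\alpha,\alpha]$. By (3), $L_Xg=2g+A$ and $\mathrm{div}_gX=k+\frac12\mathrm{tr}_gA$, so $Q_X(g)=(k-2)g+\frac12(\mathrm{tr}_gA)g-A$ has eigenvalues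
$$k-2+\tfrac12\sum_{j\ne i}a_j-\tfrac12a_i\ \ge\ k-2-\tfrac{k\alpha}2>0 .$$
Lemma 3, with $g_0=\delta$, $\lambda=0$ and $B$ the unit ball, gives $\mathrm{Ric}(g)=0$ on $B$; outside $B$ it is clear.

**Step 2: volume growth.** We use the Bishop–Gromov theorem: on a complete $k$-manifold with $\mathrm{Ric}\ge0$, the ratio $\mathrm{vol}\,B(p,R)/(\omega_kR^k)$, with $\omega_k$ the volume of the Euclidean unit ball, is nonincreasing in $R$ with limit $1$ as $R\to0$; and if it is identically $1$, then $\exp_p$ is an isometry from Euclidean space $T_pM$ onto the manifold.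

Our $g$ is complete, being bounded below by a positive multiple of $\delta$. Let $C$ be the maximum, over unit vectors $\theta$, of the $g$-length of $\{\tau\theta:0\le\tau\le1\}$. Going along straight rays, $d_g(0,x)\le|x|+C$ for all $x$: the part inside the unit ball costs at most $C$, the part outside at most $|x|$. Therefore $B_g(0,R)\supset\{|x|<R-C\}$ and, for $R>C+1$,
$$\mathrm{vol}_gB_g(0,R)\ \ge\ \omega_k\big((R-C)^k-1\big)=\omega_kR^k(1-o(1))\qquad(R\to\infty).$$
A nonincreasing ratio that starts at limit $1$ and whose limit at infinity is at least $1$ is identically $1$. So there is an isometry $\psi_0:(\mathbb R^k,g)\to(\mathbb R^k,\delta)$.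

**Step 3: normalising $\psi_0$.** On the connected open set $\{|x|>1\}$ we have $\psi_0^*\delta=g=\delta$. A local isometry between open sets of Euclidean space has vanishing second derivatives, so on $\{|x|>1\}$ the map $\psi_0$ is the restriction of one rigid motion $L$. Put $\psi=L^{-1}\circ\psi_0$. Then $\psi^*\delta=\psi_0^*\delta=g$, and $\psi=\mathrm{id}$ on $\{|x|>1\}$, hence on $\{|x|\ge1\}$. $\blacksquare$

## 8. Balls in a hemisphere of the round sphere

**Theorem 7.** Let $g_0$ be the unit round metric on $S^k$, $k\ge3$.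

* (A) If a ball $B$ is contained in a hemisphere, no path with (i), (ii) exists.
* (B) If $B$ is a geodesic ball of radius $\rho\in(\pi/2,\pi)$, a path with (i), (ii) exists.

So for geodesic balls the conclusion of the conjecture holds if and only if $\rho>\pi/2$.

Let $r$ be the distance to the centre of the hemisphere in (A), respectively of $B$ in (B). Then $g_0=dr^2+\sin^2r\,d\Omega$ and $\mathrm{Ric}(g_0)=(k-1)g_0$.

For (A), the function $-\cos r$ is smooth on $S^k$ and satisfies $\mathrm{Hess}(-\cos r)=\cos r\,g_0$. With $X=\nabla(-\cos r)=\sin r\,\partial_r$,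
$$\nabla_YX=\cos r\,Y,\qquad L_Xg_0=2\cos r\,g_0,\qquad Q_X(g_0)=(k-2)\cos r\,g_0 .$$
If $\bar B$ lies in the open hemisphere, Theorem 4 applies at once. If $\bar B$ touches the equator, as it does when $B$ is the open hemisphere, Theorem 4 does not apply with this $X$: $Q_X(g_0)$ vanishes where $\partial B$ meets the equator, and an arbitrarily small perturbation of it could lose positivity nearby. The way out is that $g_t-g_0$ vanishes to high order on $\partial B$, so the perturbation is small where the margin is small.

**Step 1: the perturbation of $Q_X$.** Since $B$ is open and contained in the closed hemisphere, $B\subset\{r<\pi/2\}$, and $\cos r>0$ on $B$. Suppose a path $g_t$ with (i), (ii) exists, and let $h_t=g_t-g_0$ and $E_t=L_Xg_t-2\cos r\,g_t$. Since $L_Xg_0=2\cos r\,g_0$, and since $L_Xh=\nabla_Xh+h(\nabla_\cdot X,\cdot)+h(\cdot,\nabla_\cdot X)=\nabla_Xh+2\cos r\,h$ with $\nabla$ the connection of $g_0$, we get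
$$E_t=L_Xh_t-2\cos r\,h_t=\nabla_Xh_t .$$
Moreover $\mathrm{div}_{g_t}X=\frac12\mathrm{tr}_{g_t}L_Xg_t=k\cos r+\frac12\mathrm{tr}_{g_t}E_t$, so
$$Q_X(g_t)=(k-2)\cos r\,g_t+\tfrac12(\mathrm{tr}_{g_t}E_t)\,g_t-E_t . \tag{4}$$

**Step 2: $E_t$ is small compared with $\cos r$.** Norms and distances are those of $g_0$. Since $|X|=\sin r\le1$, we have $|E_t|\le|\nabla h_t|$. As in Step 2 of Lemma 2, all derivatives of $h_t$ vanish on $\partial B$. Let $p\in B$, let $q$ be a nearest point of $\partial B$, and take a minimal geodesic from $p$ to $q$. Its interior points are closer to $p$ than $\partial B$ is, so they are not in $\partial B$, and the geodesic stays in $B$ until it reaches $q$. Integrating along it from $q$, where $\nabla h_t=0$,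
$$|E_t|(p)\le|\nabla h_t|(p)\le d(p,\partial B)\,\sup_{\bar B}|\nabla^2h_t| .$$
The outward radial geodesic from $p$ to $\{r=\pi/2\}$ ends outside $B$, so it meets $\partial B$, and $d(p,\partial B)\le\frac\pi2-r(p)$. Finally $\cos r=\sin(\frac\pi2-r)\ge\frac2\pi(\frac\pi2-r)$ for $0\le r\le\frac\pi2$, by concavity of the sine. Together,
$$|E_t|\le\varepsilon_t\cos r\quad\text{on }B,\qquad\varepsilon_t=\tfrac\pi2\sup_{\bar B}|\nabla^2h_t|\ \longrightarrow\ 0\quad(t\to0).$$

**Step 3: positivity and conclusion.** For small $t$ we have $\frac12g_0\le g_t\le2g_0$ on $\bar B$, so $|E_t|_{g_t}\le2|E_t|\le2\varepsilon_t\cos r$ and $|\mathrm{tr}_{g_t}E_t|\le\sqrt k\,|E_t|_{g_t}$. By (4),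
$$Q_X(g_t)\ \ge\ \cos r\,\Big(k-2-2\varepsilon_t\big(1+\tfrac{\sqrt k}2\big)\Big)g_t>0\quad\text{on }B$$
for small $t>0$. By (i) with $s=0$ all Ricci eigenvalues of $g_t$ on $B$ are less than $k-1$, so Lemma 3 with $\lambda=k-1$ gives $\mathrm{Ric}(g_t)=(k-1)g_t$ on $B$. This contradicts (i). This proves (A).

## 9. Geodesic balls larger than a hemisphere

We turn to (B). Past the equator $\cos r$ is negative, so the obstruction of Section 8 is gone, and one may hope to build the path by rotationally symmetric metrics. The first attempt is to keep the spheres and change only the radial length.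

**A computation.** Let $\varphi=\sin r$ and $N^{-2}=1+t\eta(r)$, and write $v=\eta\cos^2r$, $f=v'/\sin2r$. Then $\varphi_s^2=(1+t\eta)\cos^2r$ and
$$\varphi_{ss}=\sqrt{1+t\eta}\,\big(\sqrt{1+t\eta}\cos r\big)'=\tfrac12t\eta'\cos r-(1+t\eta)\sin r .$$
Since $\eta'=v'/\cos^2r+2v\sin r/\cos^3r$, we get $\frac12\cot r\,\eta'=f+\eta$, and so
$$-\frac{\varphi_{ss}}\varphi=1+t\big(\eta-\tfrac12\cot r\,\eta'\big)=1-tf,\qquad\frac{1-\varphi_s^2}{\varphi^2}=1-\frac{tv}{\sin^2r}.$$
By (1),
$$\lambda_r=(k-1)(1-tf),\qquad\lambda_\tau=(k-1)-t\Big[f+(k-2)\frac v{\sin^2r}\Big]\qquad(r\ne\tfrac\pi2). \tag{5}$$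

So we want $f>0$ and $v>0$ for $0<r<\rho$. Since $v$ vanishes at $r=0$ and for $r\ge\rho$, we need
$$\int_0^\rho f(\sigma)\sin2\sigma\,d\sigma=0 .$$
For $\rho\le\pi/2$ this is impossible, in accordance with (A). For $\rho>\pi/2$ it is possible, because $\sin2\sigma<0$ on $(\pi/2,\rho)$. But the attempt breaks at the equator: $v$ is strictly increasing on $[0,\pi/2]$, so $v(\pi/2)>0$, and $\eta=v/\cos^2r$ blows up there. The repair is to observe that near $\pi/2$ the singular part of the first-order deformation $-\eta\,dr^2$ is, up to a regular term, a Lie derivative of $g_0$ along a singular field proportional to $\tan r\,\partial_r$. Adding Lie derivatives does not change the Ricci eigenvalues to first order, because those of $g_0$ are constant. So we add one that cancels the singularity.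

**Step 1: choice of $f$.** Fix $\delta>0$ with $2\delta<\frac\pi2$ and $\frac\pi2+2\delta<\rho$, and $b\in(\frac\pi2+2\delta,\rho)$. Let $f_0$ be smooth on $[0,\pi]$ with $f_0=1$ on $[0,b]$, $0<f_0\le1$ on $[0,\rho)$ and $f_0=0$ on $[\rho,\pi]$. Then
$$I=\int_0^\rho f_0\sin2\sigma\,d\sigma\ \ge\ 1+\int_{\pi/2}^\rho\sin2\sigma\,d\sigma=1-\cos^2\rho>0 .$$
Choose a smooth $\beta\ge0$, $\beta\not\equiv0$, with compact support in $(\frac\pi2+2\delta,\rho)$. Then $\int\beta\sin2\sigma\,d\sigma<0$, so for a suitable constant $c>0$ the function $f=f_0+c\beta$ satisfies $\int_0^\rho f\sin2\sigma\,d\sigma=0$. It is smooth, positive on $[0,\rho)$, zero on $[\rho,\pi]$, and equal to $1$ on $[0,\frac\pi2+2\delta]$.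

Put $v(r)=\int_0^rf\sin2\sigma\,d\sigma$. On $[0,\frac\pi2+2\delta]$ we have $v=\sin^2r$. On $[\frac\pi2,\rho]$ the function $v$ is strictly decreasing, and $v=0$ for $r\ge\rho$. So $v>0$ on $(0,\rho)$.

**Step 2: the metrics.** Let $\eta=v/\cos^2r$ for $r\ne\frac\pi2$, so $\eta=\tan^2r$ for $r\le\frac\pi2+2\delta$, $r\ne\frac\pi2$. Let $\chi$ be a smooth function with support in $[\frac\pi2-\delta,\frac\pi2+\delta]$ and $\chi=1$ near $\frac\pi2$. Define
$$\hat\eta=\eta-(\chi\tan r)',\qquad g_t=\frac{dr^2}{1+t\hat\eta}+(1+t\chi)\sin^2r\,d\Omega .$$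
Near $\frac\pi2$ we have $\hat\eta=(\sec^2r-1)-\sec^2r=-1$. So $\hat\eta$ extends smoothly over $\frac\pi2$; $\hat\eta$ and $\chi$ are smooth and bounded on $[0,\pi]$ and vanish for $r\ge\rho$. For small $t\ge0$ both coefficients are positive. Near $r=0$,
$$g_t-g_0=-\frac{t\tan^2r}{1+t\tan^2r}\,dr^2=F(r^2,t)\,r^2dr^2$$
with $F$ smooth, because $\tan^2r/r^2$ and $\tan^2r$ are smooth functions of $r^2$. In normal coordinates $r\,dr=\sum x^idx^i$, so this is smooth at the pole. Thus for small $t\ge0$ the $g_t$ are metrics, smooth in $(t,p)$, with $g_t=g_0$ off $B$. This is (ii), and the path is $C^\infty$-continuous and starts at $g_0$.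

All $g_t$ are rotationally symmetric, so their Ricci eigenvalues are the $\lambda_r,\lambda_\tau$ of (1), smooth in $(t,r)$ for $0<r<\pi$.

**Step 3: monotonicity outside $\mathrm{supp}\,\chi$.** There $\hat\eta=\eta$ and $g_t=dr^2/(1+t\eta)+\sin^2r\,d\Omega$, so (5) holds exactly. For $0<r<\rho$ we have $f>0$ and $v/\sin^2r>0$, so $\lambda_r$ and $\lambda_\tau$ are strictly decreasing in $t$. At the pole, $v/\sin^2r\to1$ and $f=1$, so by continuity all eigenvalues equal $(k-1)(1-t)$, again strictly decreasing.

**Step 4: first-order monotonicity on $\mathrm{supp}\,\chi$.** First let $r\ne\frac\pi2$. For a radial field, $L_{y\partial_r}g_0=2y'dr^2+2y\sin r\cos r\,d\Omega$. With $Y=\frac12\chi\tan r\,\partial_r$ this is $L_Yg_0=(\chi\tan r)'dr^2+\chi\sin^2r\,d\Omega$, and hence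
$$\partial_tg_t|_{t=0}=-\hat\eta\,dr^2+\chi\sin^2r\,d\Omega=-\eta\,dr^2+L_Yg_0 .$$
The value of $\partial_t\mathrm{Ric}^\sharp(g_t)|_{t=0}$ at a point is linear in $\partial_tg_t|_{t=0}$ and depends only on its 2-jet there, so we may treat the two summands separately, on the open set $r\ne\frac\pi2$ where $Y$ and $\eta$ are smooth. If $\psi_\tau$ is the local flow of $Y$, then $\mathrm{Ric}^\sharp(\psi_\tau^*g_0)=\psi_\tau^*\mathrm{Ric}^\sharp(g_0)$, so the direction $L_Yg_0$ contributes $L_Y\big((k-1)\mathrm{Id}\big)=0$. The direction $-\eta\,dr^2$ is that of the family in (5), so it contributes the $t$-derivative of (5). On $\mathrm{supp}\,\chi$ we have $f=1$ and $v=\sin^2r$, and therefore at $t=0$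
$$\partial_t\lambda_r=-(k-1),\qquad\partial_t\lambda_\tau=-1-(k-2)=-(k-1) .$$
By continuity in $r$ this also holds at $r=\frac\pi2$. One can confirm this directly: where $\chi=1$, $g_t=\frac{dr^2}{1-t}+(1+t)\sin^2r\,d\Omega$, so (1) gives $\lambda_r=(k-1)(1-t)$ and
$$\lambda_\tau=1-t+(k-2)\Big[\frac1{(1+t)\sin^2r}-(1-t)\cot^2r\Big],$$
whose $t$-derivative at $0$ is $-1+(k-2)(-\csc^2r+\cot^2r)=-(k-1)$.

**Step 5: uniform $\varepsilon$ and ordered eigenvalues.** On the compact set $\mathrm{supp}\,\chi\subset(0,\rho)$ the derivatives at $t=0$ are negative, and $\partial_t\lambda_r,\partial_t\lambda_\tau$ are continuous in $(t,r)$. So there is $\varepsilon>0$ with both negative on $[0,\varepsilon]\times\mathrm{supp}\,\chi$; take $\varepsilon$ also so small that $g_t$ is a metric for $0\le t\le\varepsilon$. With Step 3, $\lambda_r$ and $\lambda_\tau$ are strictly decreasing in $t\in[0,\varepsilon]$ at every point of $B$. The ordered eigenvalues are $\lambda_1=\min(\lambda_r,\lambda_\tau)$, $\lambda_k=\max(\lambda_r,\lambda_\tau)$ and $\lambda_i=\lambda_\tau$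 for $1<i<k$. The minimum and the maximum of two strictly decreasing functions are strictly decreasing, so (i) holds. This proves (B).

The last sentence of Theorem 7 follows: a geodesic ball of radius $\rho\le\pi/2$ lies in a hemisphere, so (A) applies, and for $\pi/2<\rho<\pi$ we have (B). $\blacksquare$

## 10. Metrics with $\nabla_X\mathrm{Ric}<0$

In Section 9 Lie derivatives were invisible to first order because the Ricci eigenvalues were constant. When they are not constant, moving the metric by diffeomorphisms can by itself produce (i).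

**Proposition 8.** If for some smooth vector field $X$ near $\bar B$ the symmetric tensor $\nabla_X\mathrm{Ric}(g_0)$ is negative definite on $\bar B$, then a path with (i), (ii) exists. This condition is $C^3$-open in $g_0$ and nonempty for each $k\ge3$.

**Step 1: the path.** Let $\beta$ be smooth on $M$ with $\beta\ge0$ and $\{\beta>0\}=B$; for instance $\beta(\phi(x))=e^{-1/(1-|x|^2)}$ for $|x|<1$ and $\beta=0$ elsewhere. Then $\beta X$, extended by $0$, is a smooth vector field on $M$ supported in the compact set $\bar B$. Its flow $\Phi_t$ is defined for all $t$, preserves $B$, and fixes $M\setminus B$ pointwise. Put $g_t=\Phi_t^*g_0$, which is smooth in $(t,p)$. In the interior of $M\setminus B$ clearly $g_t=g_0$, and at $\partial B$ this follows by continuity. So (ii) holds.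

**Step 2: monotonicity.** By invariance under diffeomorphisms, $\lambda_i(g_t,p)=\lambda_i(g_0,\Phi_t(p))$. Fix $p\in B$ and choose a $g_0$-orthonormal frame $e_a(t)$, parallel along the curve $t\mapsto\Phi_t(p)$, which stays in $B$. The matrix $R(t)=\big(\mathrm{Ric}(g_0)(e_a,e_b)\big)$ has derivative
$$R'(t)=\beta\,\big(\nabla_X\mathrm{Ric}(g_0)(e_a,e_b)\big)\quad\text{at }\Phi_t(p),$$
which is negative definite since $\beta>0$ on $B$. So $R(t)-R(s)$ is negative definite for $s<t$, and by the min–max principle every ordered eigenvalue of $R(t)$ is strictly smaller than that of $R(s)$. This is (i).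

**Step 3: openness.** For fixed $X$ and $B$, the tensor $\nabla_X\mathrm{Ric}(g)$ depends continuously on the 3-jet of $g$. Negative definiteness on the compact set $\bar B$ therefore persists for $g$ close to $g_0$ in $C^3$.

**Step 4: an example in each dimension.** On $(0,\infty)\times\mathbb R^{k-1}$ take $g_0=dr^2+\varphi^2g_{\mathrm{flat}}$ with $\varphi=e^{r^2/2}$, $X=\partial_r$, and any ball $B$. For this metric the tangential planes have curvature $-\varphi'^2/\varphi^2$ in place of $(1-\varphi'^2)/\varphi^2$ in (1). Here $\varphi'=r\varphi$ and $\varphi''=(1+r^2)\varphi$, so the radial and tangential Ricci eigenvalues are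
$$-(k-1)\frac{\varphi''}\varphi=-(k-1)(1+r^2),\qquad-\frac{\varphi''}\varphi-(k-2)\frac{\varphi'^2}{\varphi^2}=-1-(k-1)r^2 .$$
The field $\partial_r$ is geodesic, and $\nabla_{\partial_r}\partial_a=\frac{\varphi'}\varphi\partial_a$ for the flat coordinates on $\mathbb R^{k-1}$, so the normalised fields $\varphi^{-1}\partial_a$ are parallel along the $r$-lines. In this frame $\mathrm{Ric}$ is diagonal with the entries above, and both have $r$-derivative $-2(k-1)r$. Hence $\nabla_{\partial_r}\mathrm{Ric}(g_0)=-2(k-1)r\,g_0$, which is negative definite for $r>0$, in particular on $\bar B$. $\blacksquare$
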